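\title{The Blaschke--Santal\'o diagram of volume, perimeter and first Dirichlet eigenvalue for convex domains}

\begin{abstract}
We determine the shape of the set of pairs $(P(K),\lambda_1(K))$, where $K$ runs over the convex domains of unit volume in $\mathbb{R}^d$, $d\ge2$, $P$ is the perimeter and $\lambda_1$ is the first Dirichlet eigenvalue of the Laplacian. This set is the closed region between the graphs of two continuous, strictly increasing functions. The main tool is a convexity property: for every convex domain $K$ and every nonzero symmetric matrix $M$, the function $t\mapsto\lambda_1(e^{tM}K)$ is strictly convex. It follows that $\lambda_1$ has no local maximum among convex domains of given volume. The convexity is obtained from traces of powers of a truncated heat operator and from a variance inequality whose constant is improved by a factor two thanks to a cyclic symmetry.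
\end{abstract}

\section{Introduction}

\subsection{The diagram}

Throughout, $d\ge2$, and a \emph{convex domain} is a nonempty bounded open convex subset of $\mathbb{R}^d$. For a convex domain $K$ we write $|K|$ for its volume, $P(K)=\mathcal{H}^{d-1}(\partial K)$ for its perimeter, and
\[
\lambda_1(K)=\min\Big\{\frac{\int_K|\nabla v|^2}{\int_K v^2}:\ v\in H^1_0(K),\ v\ne0\Big\}
\]
for the first Dirichlet eigenvalue of the Laplacian. Under a dilation $K\mapsto sK$ the three quantities are multiplied by $s^d$, $s^{d-1}$ and $s^{-2}$, so nothing is lost by fixing the volume. Let $\mathcal{K}_1$ be the set of convex domains of volume $1$, with the Hausdorff distance between closures. The \emph{Blaschke--Santal\'o diagram} of $(\lambda_1,P,|\cdot|)$ for convex domains is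
\[
\mathcal{D}=\{(P(K),\lambda_1(K)):\ K\in\mathcal{K}_1\}\subset\mathbb{R}^2 .
\]
To describe $\mathcal{D}$ is to say which triples (volume, perimeter, eigenvalue) occur, and hence to know every relation among the three quantities that holds for all convex domains.

Let $B$ be a ball of volume $1$ and $x_0=P(B)$. For $K\in\mathcal{K}_1$ the isoperimetric inequality gives $P(K)\ge x_0$ and the Faber--Krahn inequality gives $\lambda_1(K)\ge\lambda_1(B)$, in both cases with equality only for balls. So $\mathcal{D}$ lies in the quadrant with corner $(x_0,\lambda_1(B))$ and meets the boundary of this quadrant only at the corner. Far from the corner both quantities measure thinness: a flat box of height $h$ and volume $1$ has $P\approx2/h$ and $\lambda_1\approx\pi^2/h^2$. One therefore expects $\mathcal{D}$ to be a solid region that starts at the corner and rises between two curves of parabolic growth. The candidates for these curves are, for $p\ge x_0$,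
\[
f(p)=\inf\{\lambda_1(K):K\in\mathcal{K}_1,\ P(K)=p\},\qquad
g(p)=\sup\{\lambda_1(K):K\in\mathcal{K}_1,\ P(K)=p\}.
\]
The following statement was posed as a conjecture for $d\ge3$ in \cite{diagram}. We prove it for every $d\ge2$.

\begin{theorem}\label{thm:diagram}
Let $d\ge2$.
\begin{enumerate}
\item[(1)] $\mathcal{D}=\{(x,y)\in\mathbb{R}^2:\ x\ge x_0,\ f(x)\le y\le g(x)\}$.
\item[(2)] The functions $f$ and $g$ are continuous and strictly increasing on $[x_0,\infty)$.
\end{enumerate}
\end{theorem}

Neither part is formal. A continuous image of a connected space may have holes, and an extremal value under the constraint $P=p$ has no a priori reason to be monotone in $p$. Convexity is essential in (2). If all bounded open sets of volume $1$ were allowed, then for $p>x_0$ and small $\eta>0$ we could take the disjoint union of a ball of volume $1-\eta$ and a box of volume $\eta$ whose perimeter makes the total equal to $p$; its eigenvalue is at most $(1-\eta)^{-2/d}\lambda_1(B)$, so the lower function would be constant.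

\subsection{Monotonicity and local extrema}

Once $f$ and $g$ are known to be continuous, their monotonicity is a question about local extrema of $\lambda_1$ on $\mathcal{K}_1$ with no constraint on the perimeter. If $g$ failed to be strictly increasing, its maximum over some interval $[x_0,p_2]$ would be attained at a point $p^*<p_2$, and a domain optimal for $g(p^*)$ would be a local maximum of $\lambda_1$ on $\mathcal{K}_1$. Likewise a failure for $f$ produces a local minimum that is not a ball. Local minima are excluded by a continuous form of Steiner symmetrization, which lowers $\lambda_1$. Local maxima are the main difficulty. We must raise $\lambda_1$ by a small perturbation of a convex domain about which nothing is known, not even the regularity of its boundary, while keeping convexity and volume. Linear maps of determinant one are admissible for every domain, and they suffice.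

\begin{theorem}\label{thm:convex}
Let $K\subset\mathbb{R}^d$ be a convex domain and let $M\ne0$ be a real symmetric $d\times d$ matrix. Then $t\mapsto\lambda_1(e^{tM}K)$ is strictly convex on $\mathbb{R}$.
\end{theorem}

\begin{example}\label{ex:boxes}
For a box $K=\prod_i(0,a_i)$ and $M=\operatorname{diag}(m_1,\dots,m_d)$, separation of variables gives $\lambda_1(e^{tM}K)=\pi^2\sum_ie^{-2tm_i}/a_i^2$, which is strictly convex. For general $K$, pulling the Rayleigh quotient back to $K$ gives
\begin{equation}\label{eq:pullback}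
\lambda_1(e^{tM}K)=\min_{v\in H^1_0(K)\setminus\{0\}}\frac{\int_K|e^{-tM}\nabla v|^2}{\int_Kv^2}.
\end{equation}
For fixed $v$ the quotient is convex in $t$, but a minimum of convex functions need not be convex, and without convexity of $K$ the theorem fails. Let $K\subset\mathbb{R}^2$ be the disjoint union of $(0,1)\times(0,2)$ and a translate of $(0,2)\times(0,1)$, and $M=\operatorname{diag}(1,-1)$. Then
\[
\lambda_1(e^{tM}K)=\pi^2\min\big\{e^{-2t}+\tfrac14e^{2t},\ \tfrac14e^{-2t}+e^{2t}\big\}.
\]
The two functions agree at $t=0$ and have slopes $-\frac32$ and $\frac32$ there, so the minimum has a strict local maximum at $t=0$.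
\end{example}

The proofs give further information on $\mathcal{K}_1$ and on the diagram. A domain $K\in\mathcal{K}_1$ is a \emph{local maximum} (\emph{minimum}) of $\lambda_1$ if $\lambda_1(K')\le\lambda_1(K)$ (respectively $\ge$) for all $K'\in\mathcal{K}_1$ close to $K$ in the Hausdorff distance.

\begin{theorem}\label{thm:more}
Let $d\ge2$.
\begin{enumerate}
\item[(i)] On $\mathcal{K}_1$, $\lambda_1$ has no local maximum, and its only local minima are balls.
\item[(ii)] For each $p>x_0$ the set $\{K\in\mathcal{K}_1:P(K)=p\}$ is path-connected.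
\item[(iii)] $\frac{\pi^2}{4d^2}p^2\le f(p)\le g(p)\le\frac{\pi^2}{4}p^2$, and $f(p)/p^2\to\frac{\pi^2}{4d^2}$, $g(p)/p^2\to\frac{\pi^2}{4}$ as $p\to\infty$.
\item[(iv)] $f$ and $g$ are increasing homeomorphisms $[x_0,\infty)\to[\lambda_1(B),\infty)$, and for $y\ge\lambda_1(B)$ the horizontal slice $\{x:(x,y)\in\mathcal{D}\}$ equals $[g^{-1}(y),f^{-1}(y)]$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} collects the facts on convex domains that we use and two deformations, one raising and one lowering the perimeter. Sections~\ref{sec:variance} and~\ref{sec:convexity} prove Theorem~\ref{thm:convex}. Section~\ref{sec:minima} treats local minima. Section~\ref{sec:diagram} proves Theorem~\ref{thm:diagram}, and Section~\ref{sec:bounds} completes Theorem~\ref{thm:more}.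

\section{Convex domains and two deformations}\label{sec:prelim}

\subsection{Standard facts}

We write $B_\rho$ for the open ball of radius $\rho$ centered at $0$ and $\omega_k$ for the volume of the unit ball of $\mathbb{R}^k$. Let $K$, $K'$ be convex domains.

The \emph{support function} of $K$ is $h_K(\nu)=\sup_{x\in K}\langle x,\nu\rangle$, $|\nu|=1$. We have $K\subset K'$ if and only if $h_K\le h_{K'}$, $h_{sK+s'K'}=sh_K+s'h_{K'}$ for $s,s'\ge0$, and the Hausdorff distance between $\overline K$ and $\overline{K'}$ is $\max_{|\nu|=1}|h_K-h_{K'}|$. Blaschke's selection theorem states that a sequence of compact convex sets contained in a fixed ball has a subsequence converging in the Hausdorff distance to a compact convex set.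

The boundary $\partial K$ is a Lipschitz surface with outer unit normal $\nu(x)$ defined $\mathcal{H}^{d-1}$-a.e. The \emph{surface area measure} $S_K$ is the image of $\mathcal{H}^{d-1}$ on $\partial K$ under $x\mapsto\nu(x)$; its mass is $P(K)$. The divergence theorem for the field $x$ gives $|K|=\frac1d\int h_K\,dS_K$. For a unit vector $e$, let $\operatorname{pr}_eK$ be the orthogonal projection of $K$ on $e^\perp$ and $|\operatorname{pr}_eK|$ its $(d-1)$-dimensional measure. Each point of $\operatorname{pr}_eK$ has two preimages on $\partial K$ and the projection has Jacobian $|\langle\nu,e\rangle|$, so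
\begin{equation}\label{eq:projection}
\int|\langle\nu,e\rangle|\,dS_K(\nu)=2|\operatorname{pr}_eK| .
\end{equation}

If $K\subset K'$ then $|K|\le|K'|$, $P(K)\le P(K')$ and $\lambda_1(K)\ge\lambda_1(K')$; the monotonicity of $P$ uses the convexity of $K$. The eigenvalue $\lambda_1(K)$ is simple and has an eigenfunction that is positive and real-analytic in $K$.

\begin{lemma}\label{lem:H10}
If $v\in H^1(\mathbb{R}^d)$ vanishes a.e.\ outside a convex domain $K$, then $v\in H^1_0(K)$.
\end{lemma}

\begin{proof}
Translate so that $0\in K$. For $s<1$ the function $v(\cdot/s)$ vanishes outside $s\overline K$, a compact subset of $K$, so its mollifications lie in $C_c^\infty(K)$; and $v(\cdot/s)\to v$ in $H^1$ as $s\uparrow1$.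
\end{proof}

\begin{lemma}[Continuity]\label{lem:cont}
Volume, perimeter and $\lambda_1$ are continuous on the set of convex domains.
\end{lemma}

\begin{proof}
Let $K_j\to K$ and translate so that $B_\rho\subset K$, that is, $h_K\ge\rho>0$. If $|h_{K_j}-h_K|\le\epsilon\rho$, then $(1-\epsilon)h_K\le h_{K_j}\le(1+\epsilon)h_K$, so $(1-\epsilon)K\subset K_j\subset(1+\epsilon)K$. Monotonicity and homogeneity of the three functionals give the claim.
\end{proof}

\subsection{The inradius controls perimeter and eigenvalue}

Let $\delta(x)=\operatorname{dist}(x,\mathbb{R}^d\setminus K)$ and let $r=\max\delta$ be the inradius. On $K$ we have $\delta(x)=\min_{|\nu|=1}(h_K(\nu)-\langle x,\nu\rangle)$, a minimum of affine functions, so $\delta$ is concave on $K$. It is $1$-Lipschitz and decreases at unit rate toward a nearest boundary point, so $|\nabla\delta|=1$ a.e.\ in $K$. For $0<s<r$ the set $\{\delta>s\}$ is a convex domain with boundary $\{\delta=s\}$: along the segment from a point with $\delta=s$ to the center of an inball, concavity gives $\delta>s$.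 Put $P_s=P(\{\delta>s\})$, a nonincreasing function of $s\in[0,r)$ with $P_0=P(K)$. The coarea formula reads
\begin{equation}\label{eq:coarea}
\int_K\varphi(\delta(x))\,dx=\int_0^r\varphi(s)P_s\,ds\qquad(\varphi\ge0\text{ Borel}).
\end{equation}

\begin{lemma}\label{lem:inradius}
For a convex domain $K$ with inradius $r$,
\[
\frac{|K|}{P(K)}\le r\le\frac{d\,|K|}{P(K)}\qquad\text{and}\qquad\lambda_1(K)\ge\frac{\pi^2}{4r^2}.
\]
In particular $\lambda_1(K)\ge\frac{\pi^2}{4d^2}P(K)^2$ for $K\in\mathcal{K}_1$.
\end{lemma}

\begin{proof}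
By \eqref{eq:coarea} with $\varphi=1$, $|K|=\int_0^rP_s\,ds\le rP(K)$. With the origin at the center of an inball, $h_K\ge r$, so $|K|=\frac1d\int h_K\,dS_K\ge\frac rdP(K)$.

For the eigenvalue, the model is a slab of width $2r$, where the profile $\sin(a\delta)$, $a=\pi/(2r)$, solves $-\Delta\varphi=a^2\varphi$. In a convex domain the concavity of $\delta$ makes it a supersolution. First,
\begin{equation}\label{eq:superharm}
\int_K\nabla\delta\cdot\nabla w\ge0\qquad\text{for all }w\in H^1_0(K),\ w\ge0 .
\end{equation}
For $w\in C_c^\infty(K)$, mollifications $\delta_\epsilon$ of $\delta$ are concave near the support of $w$, so $\int\nabla\delta_\epsilon\cdot\nabla w=-\int w\,\Delta\delta_\epsilon\ge0$, and we let $\epsilon\to0$. For general $w$ take $w_j\in C_c^\infty(K)$ with $w_j\to w$ in $H^1$; then $w_j^+\to w$ in $H^1$, and mollifications of $w_j^+$ are nonnegative functions in $C_c^\infty(K)$.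

Let $u>0$ be a first eigenfunction. The function $\varphi=\sin(a\delta)$ is Lipschitz and vanishes outside $K$, so $\varphi\in H^1_0(K)$ by Lemma~\ref{lem:H10}. The function $w=a\cos(a\delta)u$ lies in $H^1_0(K)$ and is nonnegative because $0<a\delta\le\pi/2$ on $K$. Since $\nabla w=a\cos(a\delta)\nabla u-a^2\sin(a\delta)u\nabla\delta$,
\[
\lambda_1(K)\int\varphi u=\int\nabla\varphi\cdot\nabla u=\int a\cos(a\delta)\nabla\delta\cdot\nabla u=\int\nabla\delta\cdot\nabla w+a^2\int\sin(a\delta)|\nabla\delta|^2u\ge a^2\int\varphi u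
\]
by \eqref{eq:superharm}, and $\int\varphi u>0$.
\end{proof}

\begin{lemma}[Compactness]\label{lem:compact}
Let $K_j\in\mathcal{K}_1$ with $P(K_j)\le p$. After translations, a subsequence converges to some $K\in\mathcal{K}_1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inradius} we may translate so that $B_{1/p}\subset K_j$. If $x\in K_j\setminus\{0\}$, then $K_j$ contains the cone with apex $x$ over the $(d-1)$-ball $B_{1/p}\cap x^\perp$, so $\omega_{d-1}p^{1-d}|x|/d\le1$. Thus all $K_j$ lie in a fixed ball. By Blaschke's theorem a subsequence of $\overline{K_j}$ converges to a compact convex set; it contains $B_{1/p}$, so its interior $K$ is a convex domain, and $|K|=1$ by Lemma~\ref{lem:cont}.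
\end{proof}

\subsection{Raising and lowering the perimeter}

To compare $f$ or $g$ at nearby points, and to connect domains of equal perimeter, we need to move the perimeter of an arbitrary $K\in\mathcal{K}_1$ strictly up and strictly down by small deformations. Stretching moves it up.

\begin{lemma}[Stretching]\label{lem:stretch}
Let $K\in\mathcal{K}_1$ and let $M\ne0$ be symmetric with $\operatorname{tr}M=0$. Then $t\mapsto e^{tM}K$ is a continuous curve in $\mathcal{K}_1$, the function $\phi(t)=P(e^{tM}K)$ is strictly convex, and for every unit eigenvector $e$ of $M$ with eigenvalue $m$,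
\begin{equation}\label{eq:stretch}
\phi(t)\ge2e^{-tm}|\operatorname{pr}_eK| .
\end{equation}
Hence $\phi(t)\to\infty$ as $t\to\pm\infty$, and $\phi$ is strictly increasing on $[0,\infty)$ or strictly decreasing on $(-\infty,0]$.
\end{lemma}

\begin{proof}
We have $\det e^{tM}=e^{t\operatorname{tr}M}=1$, and the Hausdorff distance between $e^{tM}K$ and $e^{sM}K$ is at most $\|e^{tM}-e^{sM}\|\sup_K|x|$.

Let $A$ be invertible, $|\nu|=1$, and let $J$ be the Jacobian of $A$ restricted to $\nu^\perp$. The unit normal to $A(\nu^\perp)$ is $A^{-T}\nu/|A^{-T}\nu|$, and the component of $A\nu$ along it is $1/|A^{-T}\nu|$. So $|\det A|=J/|A^{-T}\nu|$, and the area formula on $\partial K$ gives $\phi(t)=\int N_\nu(t)\,dS_K(\nu)$ with $N_\nu(t)=|e^{-tM}\nu|$. With $y=e^{-tM}\nu$, $y'=-My$, we get $N_\nu'=-\langle My,y\rangle/|y|$ and, by the Cauchy--Schwarz inequality,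
\[
N_\nu''=\frac{2|My|^2}{|y|}-\frac{\langle My,y\rangle^2}{|y|^3}\ge\frac{|My|^2}{|y|}.
\]
Since $My=e^{-tM}M\nu$, each $N_\nu$ is convex, and strictly convex unless $M\nu=0$. If $e$ is an eigenvector with nonzero eigenvalue, then $\ker M\subset e^\perp$, and \eqref{eq:projection} shows that $S_K$ is not concentrated on $e^\perp$. So $\phi$ is strictly convex. The bound \eqref{eq:stretch} follows from $N_\nu(t)\ge|\langle e^{-tM}\nu,e\rangle|=e^{-tm}|\langle\nu,e\rangle|$ and \eqref{eq:projection}. A nonzero traceless $M$ has eigenvalues of both signs, which gives the limits. Finally, if the right derivative $\phi'(0^+)$ is nonnegative, $\phi$ is strictly increasing on $[0,\infty)$; otherwise $\phi'(0^-)\le\phi'(0^+)<0$ and $\phi$ is strictly decreasing on $(-\infty,0]$.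
\end{proof}

\begin{corollary}\label{cor:attained}
For every $p\ge x_0$ the set $\{K\in\mathcal{K}_1:P(K)=p\}$ is nonempty, and $f(p)$, $g(p)$ are finite and attained. Moreover $f(x_0)=g(x_0)=\lambda_1(B)$.
\end{corollary}

\begin{proof}
The ellipsoids $e^{tM}B$ take every perimeter $p\ge x_0$ by Lemma~\ref{lem:stretch}. Attainment follows from Lemmas~\ref{lem:cont} and~\ref{lem:compact}, and $P(K)=x_0$ forces $K$ to be a ball.
\end{proof}

Rounding moves the perimeter down. For $K\in\mathcal{K}_1$ and $\tau\ge0$ let $v(\tau)=|K+B_\tau|$, with $K+B_0=K$, and $K^{(\tau)}=v(\tau)^{-1/d}(K+B_\tau)\in\mathcal{K}_1$. Steiner's formula states that $|C+B_s|$ is a polynomial in $s\ge0$ whose linear coefficient is $P(C)$, for every convex domain $C$. The Brunn--Minkowski inequality states that $s\mapsto|(1-s)C+sC'|^{1/d}$ is concave on $[0,1]$.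

\begin{lemma}[Rounding]\label{lem:round}
The map $(K,\tau)\mapsto K^{(\tau)}$ is continuous on $\mathcal{K}_1\times[0,\infty)$, and $P(K^{(\tau)})\to x_0$ as $\tau\to\infty$. If $K$ is not a ball, $\tau\mapsto P(K^{(\tau)})$ is strictly decreasing.
\end{lemma}

\begin{proof}
Continuity follows from $h_{K+B_\tau}=h_K+\tau$ and Lemma~\ref{lem:cont}. Since $\tau^{-1}(K+B_\tau)\to B_1$, the domain $K^{(\tau)}$ tends to a ball of volume $1$, which gives the limit. By Steiner's formula for $K$ and for $K+B_\tau$, $v$ is a polynomial with $v'(\tau)=P(K+B_\tau)$. Hence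
\[
P(K^{(\tau)})=v(\tau)^{-(d-1)/d}v'(\tau)=d\,(v^{1/d})'(\tau).
\]
As $K+B_{(1-s)\tau+s\tau'}=(1-s)(K+B_\tau)+s(K+B_{\tau'})$, the function $v^{1/d}$ is concave, so $P(K^{(\tau)})$ is nonincreasing. If it is not strictly decreasing, then $v(\tau)=(\alpha+\beta\tau)^d$ on an interval, hence everywhere since both sides are polynomials. Then $P(K^{(\tau)})$ is constant and equal to its limit $x_0$; at $\tau=0$ this says that $K$ is a ball.
\end{proof}

\section{A variance inequality improved by symmetry}\label{sec:variance}

\subsection{From the eigenvalue to an integral over a closed chain}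

Formula \eqref{eq:pullback} does not see the convexity of $K$. We replace it by a representation that does. In Section~\ref{sec:convexity} we show that $e^{-\epsilon\lambda_1(K)}$ is, for small $\epsilon$, essentially the norm of the operator $T$ obtained by restricting the heat operator $e^{\epsilon\Delta}$ to $L^2(K)$. This norm is $\lim_n(\operatorname{Tr}T^n)^{1/n}$, and $\operatorname{Tr}T^n$ is the integral over $K^n$ of a Gaussian weight coupling consecutive points of a closed chain $x_1,\dots,x_n,x_{n+1}=x_1$. After the change of variables that brings $e^{tM}K$ back to $K$, and after writing $1_K$ as a limit of functions $e^{-U}$ with $U$ convex, convexity of $\lambda_1(e^{tM}K)$ becomes the following log-concavity.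

Fix $n\ge2$, $\theta>0$ and a symmetric matrix $M$. Let $E=(\mathbb{R}^d)^n$ with points $x=(x_k)_{k\in\mathbb{Z}/n}$, and
\[
\Gamma_t(x)=\frac\theta2\sum_{k\in\mathbb{Z}/n}\big|e^{tM}(x_{k+1}-x_k)\big|^2 .
\]

\begin{proposition}\label{prop:chain}
Let $U\in C^\infty(\mathbb{R}^d)$ with $D^2U\ge\eta I$ for some $\eta>0$. Then
$F_U(t)=\int_E\exp\big(-\Gamma_t(x)-\sum_kU(x_k)\big)\,dx$ is log-concave on $\mathbb{R}$.
\end{proposition}

\subsection{The one-dimensional model}

The mechanism is visible on the real line. Let $U$ be smooth and convex on $\mathbb{R}$ and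
\[
F(t)=\int_{\mathbb{R}}\exp\big(-\tfrac12e^{2t}y^2-U(y)\big)\,dy .
\]
Let $W=\frac12y^2+U$ and let $\mu$ be the probability measure proportional to $e^{-W}dy$. The first two $t$-derivatives of $\frac12e^{2t}y^2$ at $t=0$ are $y^2$ and $2y^2$, so
\[
(\log F)''(0)=\operatorname{Var}_\mu(y^2)-2\,\mathbb{E}_\mu y^2 .
\]
Since $W''\ge1$, the inequality $\operatorname{Var}_\mu\varphi\le\mathbb{E}_\mu\varphi'^2$ holds (Proposition~\ref{prop:variance}(a) below). For $\varphi=y^2$ it gives the bound $4\,\mathbb{E}_\mu y^2$, twice what we can afford. There is no slack: for $U=0$ we have $F(t)=\sqrt{2\pi}\,e^{-t}$ and $(\log F)''=0$. And the loss can be real. For $U=\frac\eta2(y-a)^2$ the measure $\mu$ is Gaussian with variance $s^2=1/(1+\eta)$ and mean $c=\eta a/(1+\eta)$, so that $\operatorname{Var}_\mu(y^2)=2s^4+4c^2s^2$ and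
\begin{equation}\label{eq:shifted}
(\log F)''(0)=2s^2(s^2-1)+2c^2(2s^2-1)>0\qquad\text{if }0<\eta<1\text{ and }a\text{ is large.}
\end{equation}

Suppose now that $U$ is even; we argue formally, the justifications being those of the proof below. Let $\mathcal{L}\psi=-\psi''+W'\psi'$, so that $\int\varphi\,\mathcal{L}\psi\,d\mu=\int\varphi'\psi'\,d\mu$. From $(\mathcal{L}\psi)'=\mathcal{L}(\psi')+W''\psi'$ we get $\int(\mathcal{L}\psi)^2d\mu=\int(\psi''^2+W''\psi'^2)\,d\mu$. The plain variance inequality comes from discarding $\psi''^2$. If $\psi$ is even, then $\psi'$ is odd and has mean zero, so the plain inequality applied to $\psi'$ gives $\int\psi''^2d\mu\ge\int\psi'^2d\mu$, and therefore $\int(\mathcal{L}\psi)^2d\mu\ge2\int\psi'^2d\mu$. Take $\psi$ even with $\mathcal{L}\psi=h:=y^2-\mathbb{E}_\mu y^2$. Then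
\[
\operatorname{Var}_\mu(y^2)=2\int h\,\mathcal{L}\psi\,d\mu-\int(\mathcal{L}\psi)^2d\mu\le\int\big(4y\psi'-2\psi'^2\big)\,d\mu\le2\,\mathbb{E}_\mu y^2 ,
\]
which is the required bound.

In Proposition~\ref{prop:chain} the potential $U$ has no symmetry, but the chain has one. For $n=2$, $d=1$, $M=1$, $\theta=\frac18$, write $x_1=z+y$, $x_2=z-y$. Then $\Gamma_t=\frac12e^{2t}y^2$, and $U(z+y)+U(z-y)$ is even in $y$: exchanging the two points plays the role of $y\mapsto-y$. It matters that the same $U$ acts at each point. With the potentials $\frac\eta4(x_1-a)^2$ and $\frac\eta4(x_2+a)^2$, whose sum is $\frac\eta2z^2+\frac\eta2(y-a)^2$, the integral factors and \eqref{eq:shifted} shows that log-concavity fails. For general $n$ the symmetry is the cyclic shift. It fixes exactly the diagonal $x_1=\dots=x_n$, and $\Gamma_t$ does not depend on the diagonal directions.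

\subsection{The inequality}

\begin{proposition}\label{prop:variance}
Let $E$ be a finite-dimensional Euclidean space, $W\in C^\infty(E)$ with $D^2W\ge I$, and let $\mu$ be the probability measure proportional to $e^{-W}dx$.
\begin{enumerate}
\item[(a)] $\operatorname{Var}_\mu\varphi\le\int|\nabla\varphi|^2d\mu$ for every $\varphi\in C_c^\infty(E)$.
\item[(b)] Let $\sigma$ be an orthogonal map with $\sigma^n=I$ and $W\circ\sigma=W$, and let $E_0=\{x:\sigma x=x\}$. If $Q\in C^\infty(E)\cap L^2(\mu)$ satisfies $Q\circ\sigma=Q$ and $\nabla Q(x)\perp E_0$ for all $x$, then $\operatorname{Var}_\mu Q\le\frac12\int|\nabla Q|^2d\mu$.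
\end{enumerate}
\end{proposition}

Part (a) is a form of the Brascamp--Lieb variance inequality. The model above is the case $E=\mathbb{R}$, $\sigma=-I$, $E_0=\{0\}$.

\begin{proof}
Let $\mathcal{L}\psi=-\Delta\psi+\langle\nabla W,\nabla\psi\rangle$. Since $e^{-W}\mathcal{L}\psi=-\operatorname{div}(e^{-W}\nabla\psi)$,
\begin{equation}\label{eq:ibp}
\int\varphi\,\mathcal{L}\psi\,d\mu=\int\langle\nabla\varphi,\nabla\psi\rangle\,d\mu\qquad(\psi\in C_c^\infty(E),\ \varphi\in C^\infty(E)).
\end{equation}

\emph{Step 1: $\mathcal{L}(C_c^\infty)$ is dense in $\{h\in L^2(\mu):\int h\,d\mu=0\}$.} This replaces the exact solution of $\mathcal{L}\psi=h$, whose growth we would otherwise have to control. By \eqref{eq:ibp} with $\varphi=1$, each $\mathcal{L}\psi$ has mean zero, so it suffices to show that any $h\in L^2(\mu)$ orthogonal to $\mathcal{L}(C_c^\infty)$ is constant. Orthogonality says $\operatorname{div}(e^{-W}\nabla h)=0$ in the sense of distributions. Distributional solutions of a linear elliptic equation with smooth coefficients and zero right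 side are smooth, so $h\in C^\infty$, and \eqref{eq:ibp} gives $\int\langle\nabla h,\nabla\psi\rangle\,d\mu=0$ for all $\psi\in C_c^\infty$. With $\psi=\chi^2h$, $\chi\in C_c^\infty$,
\[
\int\chi^2|\nabla h|^2d\mu=-2\int\chi h\langle\nabla h,\nabla\chi\rangle\,d\mu\le2\Big(\int\chi^2|\nabla h|^2d\mu\Big)^{1/2}\Big(\int h^2|\nabla\chi|^2d\mu\Big)^{1/2},
\]
so $\int\chi^2|\nabla h|^2d\mu\le4\int h^2|\nabla\chi|^2d\mu$. Taking $\chi=1$ on $B_R$ with $|\nabla\chi|\le1/R$ and letting $R\to\infty$ gives $\nabla h=0$.

\emph{Step 2: Bochner identity.} Differentiating $\mathcal{L}\psi$ gives $\partial_i\mathcal{L}\psi=\mathcal{L}\partial_i\psi+(D^2W\,\nabla\psi)_i$. Using \eqref{eq:ibp} first with $\varphi=\mathcal{L}\psi$ and then for each $\partial_i\psi$, we obtain for $\psi\in C_c^\infty$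
\begin{equation}\label{eq:bochner}
\int(\mathcal{L}\psi)^2d\mu=\int\Big(\sum_i|\nabla\partial_i\psi|^2+\langle D^2W\,\nabla\psi,\nabla\psi\rangle\Big)d\mu\ \ge\ \sum_i\int|\nabla\partial_i\psi|^2d\mu+\int|\nabla\psi|^2d\mu ,
\end{equation}
in any orthonormal coordinates. The last inequality is where $D^2W\ge I$ is used.

\emph{Step 3: proof of \emph{(a)}.} If $\mathcal{L}\psi_j\to h$ in $L^2(\mu)$, then
\begin{equation}\label{eq:dual}
\int h^2d\mu=\lim_j\Big(2\int h\,\mathcal{L}\psi_j\,d\mu-\int(\mathcal{L}\psi_j)^2d\mu\Big).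
\end{equation}
Take $h=\varphi-\mathbb{E}_\mu\varphi$ and $\psi_j$ from Step 1. By \eqref{eq:ibp} and \eqref{eq:bochner}, the expression in the limit is at most $\int(2\langle\nabla\varphi,\nabla\psi_j\rangle-|\nabla\psi_j|^2)\,d\mu\le\int|\nabla\varphi|^2d\mu$.

\emph{Step 4: invariant functions gain a factor two.} The measure $\mu$ is $\sigma$-invariant. Let $\Pi$ be the orthogonal projection on $E_0^\perp$ and let $\psi\in C_c^\infty$ satisfy $\psi\circ\sigma=\psi$. Then $\nabla\psi(x)=\sigma^T\nabla\psi(\sigma x)$; integrating, the vector $a=\mathbb{E}_\mu\nabla\psi$ satisfies $a=\sigma^Ta$, so $a\in E_0$. Choose an orthonormal basis $(e_i)$ of $E$ made of a basis of $E_0$ and a basis of $E_0^\perp$. For $e_i\in E_0^\perp$ the function $\partial_i\psi$ has mean $\langle a,e_i\rangle=0$, so (a) gives $\int|\nabla\partial_i\psi|^2d\mu\ge\int(\partial_i\psi)^2d\mu$. Summing over these $i$ and inserting in \eqref{eq:bochner},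
\begin{equation}\label{eq:gain}
\int(\mathcal{L}\psi)^2d\mu\ge\int|\Pi\nabla\psi|^2d\mu+\int|\nabla\psi|^2d\mu\ge2\int|\Pi\nabla\psi|^2d\mu .
\end{equation}

\emph{Step 5: proof of \emph{(b)}.} Let $h=Q-\mathbb{E}_\mu Q$, which is $\sigma$-invariant, and let $\mathcal{L}\psi_j\to h$. The Laplacian commutes with $\sigma$, and $\nabla W(x)=\sigma^T\nabla W(\sigma x)$, so $\mathcal{L}(\psi\circ\sigma)=(\mathcal{L}\psi)\circ\sigma$. The average $\bar\psi_j=\frac1n\sum_{k=1}^n\psi_j\circ\sigma^k$ is invariant, and $\mathcal{L}\bar\psi_j-h$ is the average of the functions $(\mathcal{L}\psi_j-h)\circ\sigma^k$, so it tends to $0$ in $L^2(\mu)$. The gain \eqref{eq:gain} concerns only the component $\Pi\nabla\bar\psi_j$, and this is the only component that $Q$ sees: $\langle\nabla Q,\nabla\bar\psi_j\rangle=\langle\nabla Q,\Pi\nabla\bar\psi_j\rangle$ since $\nabla Q\perp E_0$. By \eqref{eq:dual}, \eqref{eq:ibp} and \eqref{eq:gain},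
\[
\operatorname{Var}_\mu Q\le\limsup_j\int\big(2\langle\nabla Q,\Pi\nabla\bar\psi_j\rangle-2|\Pi\nabla\bar\psi_j|^2\big)\,d\mu\le\frac12\int|\nabla Q|^2d\mu ,
\]
because $2\langle\xi,\zeta\rangle-2|\zeta|^2\le\frac12|\xi|^2$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:chain}}

\begin{proof}
The substitution $x_k=e^{-t_0M}z_k$ shows that $F_U(t_0+s)$ is a constant multiple of $F_{\tilde U}(s)$ with $\tilde U=U\circ e^{-t_0M}$, and $D^2\tilde U\ge\eta e^{-2t_0M}\ge\eta e^{-2|t_0|\|M\|}I$. So it suffices to prove $(\log F_U)''(0)\le0$.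

Define symmetric maps of $E$ by $(Gx)_k=\theta(2x_k-x_{k-1}-x_{k+1})$ and $(\mathbf{M}x)_k=Mx_k$. They commute, $\langle Gx,x\rangle=\theta\sum_k|x_{k+1}-x_k|^2$, and $\Gamma_t(x)=\frac12\langle Ge^{2t\mathbf{M}}x,x\rangle$. Put
\[
W(x)=\tfrac12\langle Gx,x\rangle+\sum_kU(x_k),\qquad Q(x)=\partial_t\Gamma_t|_{t=0}=\langle G\mathbf{M}x,x\rangle ,
\]
and note $\partial_t^2\Gamma_t|_{t=0}=2\langle G\mathbf{M}x,\mathbf{M}x\rangle$ and $\nabla Q=2G\mathbf{M}x$. We may differentiate under the integral, because $\Gamma_t\ge0$, its $t$-derivatives are quadratic forms with locally bounded coefficients, and $U(y)\ge\frac\eta4|y|^2-C$. With $\mu$ proportional to $e^{-W}dx$,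
\begin{equation}\label{eq:second}
(\log F_U)''(0)=\operatorname{Var}_\mu Q-2\,\mathbb{E}_\mu\langle G\mathbf{M}x,\mathbf{M}x\rangle .
\end{equation}

The right metric for measuring $\nabla Q$ is the inverse of the lower bound $D^2W\ge G+\eta I$. The map $G$ alone is singular, and $\eta$ serves only to make $A=(G+\eta I)^{-1}$ defined. Let $\sigma$ be the cyclic shift $(\sigma x)_k=x_{k+1}$. It is orthogonal, $\sigma^n=I$, it commutes with $G$, $\mathbf{M}$ and $A^{1/2}$, and $W\circ\sigma=W$, $Q\circ\sigma=Q$. Its fixed space is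
\[
E_0=\{x_1=\dots=x_n\}=\ker G .
\]
Put $\tilde W(z)=W(A^{1/2}z)$ and $\tilde Q(z)=Q(A^{1/2}z)$. Both are $\sigma$-invariant, $D^2\tilde W=A^{1/2}D^2W\,A^{1/2}\ge I$, and $\nabla\tilde Q(z)=A^{1/2}\nabla Q(x)=2GA^{1/2}\mathbf{M}x$ with $x=A^{1/2}z$ lies in the range of $G$, which is $E_0^\perp$. Proposition~\ref{prop:variance}(b), read in the variable $x$, gives
\[
\operatorname{Var}_\mu Q\le\tfrac12\mathbb{E}_\mu\langle A\nabla Q,\nabla Q\rangle=2\,\mathbb{E}_\mu\langle(G+\eta I)^{-1}G^2\mathbf{M}x,\mathbf{M}x\rangle\le2\,\mathbb{E}_\mu\langle G\mathbf{M}x,\mathbf{M}x\rangle ,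
\]
since $\gamma^2/(\gamma+\eta)\le\gamma$ for every eigenvalue $\gamma\ge0$ of $G$. With \eqref{eq:second} this ends the proof.
\end{proof}

\begin{remark}
The identity $E_0=\ker G$ is the reason for using traces. The quantities $\langle T^n1,1\rangle$ are integrals over an open chain, whose only symmetry, the reversal of the indices, fixes a space larger than the diagonal as soon as the chain has three points.
\end{remark}

\section{Convexity of the eigenvalue under linear deformations}\label{sec:convexity}

\subsection{The truncated heat operator}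

Let $\hat v(\xi)=(2\pi)^{-d/2}\int e^{-i\langle x,\xi\rangle}v(x)\,dx$ be the unitary Fourier transform. The operator $e^{\epsilon\Delta}$ is convolution with $k_\epsilon(x)=(4\pi\epsilon)^{-d/2}e^{-|x|^2/(4\epsilon)}$, and multiplication by $e^{-\epsilon|\xi|^2}$ on the Fourier side. For a convex domain $K$ let $T_\epsilon^K$ be the operator on $L^2(K)$ with kernel $k_\epsilon(x-y)$; functions in $L^2(K)$ are extended by $0$. The kernel is bounded and symmetric, so $T^K_\epsilon$ is a self-adjoint Hilbert--Schmidt operator, and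
\[
\langle T^K_\epsilon v,v\rangle=\int e^{-\epsilon|\xi|^2}|\hat v|^2d\xi\in(0,\|v\|_2^2)\qquad(v\ne0).
\]
Its largest eigenvalue is $\kappa_\epsilon(K)=\max_{\|v\|_2=1}\langle T^K_\epsilon v,v\rangle\in(0,1)$.

\begin{lemma}\label{lem:heat}
For a convex domain $K$, $-\frac1\epsilon\log\kappa_\epsilon(K)\to\lambda_1(K)$ as $\epsilon\to0$.
\end{lemma}

\begin{proof}
Write $\lambda=\lambda_1(K)$, $\kappa_\epsilon=\kappa_\epsilon(K)$. Let $u$ be a first eigenfunction with $\|u\|_2=1$. Then $|\hat u|^2d\xi$ is a probability measure with $\int|\xi|^2|\hat u|^2=\lambda$, and Jensen's inequality gives $\kappa_\epsilon\ge\int e^{-\epsilon|\xi|^2}|\hat u|^2\ge e^{-\epsilon\lambda}$. Since $1-\kappa\le-\log\kappa$,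
\begin{equation}\label{eq:kappa}
\frac{1-\kappa_\epsilon}{\epsilon}\le-\frac1\epsilon\log\kappa_\epsilon\le\lambda .
\end{equation}
It remains to prove $\liminf(1-\kappa_\epsilon)/\epsilon\ge\lambda$. Let $\epsilon_j\to0$ realize the lower limit and let $v_j$ be normalized maximizers. With $w_\epsilon(\xi)=(1-e^{-\epsilon|\xi|^2})/\epsilon$ we have $\int w_{\epsilon_j}|\hat v_j|^2=(1-\kappa_{\epsilon_j})/\epsilon_j\le\lambda$. The weight $w_\epsilon(\xi)$ is nondecreasing in $|\xi|$, nonincreasing in $\epsilon$, and tends to $|\xi|^2$ as $\epsilon\to0$. For $|\xi|\ge R$ and $\epsilon\le R^{-2}$ it is therefore at least $(1-e^{-1})R^2$, so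
\[
\int_{|\xi|<R}|\hat v_j|^2\ge1-\frac{\lambda}{(1-e^{-1})R^2}\qquad\text{when }\epsilon_j\le R^{-2}.
\]
Pass to a subsequence with $v_j\rightharpoonup v$ weakly in $L^2(K)$. As $K$ is bounded, $e^{-i\langle\cdot,\xi\rangle}\in L^2(K)$, so $\hat v_j\to\hat v$ pointwise with $|\hat v_j|\le(2\pi)^{-d/2}|K|^{1/2}$. Dominated convergence on $\{|\xi|<R\}$, followed by $R\to\infty$, gives $\|v\|_2\ge1$; hence $\|v\|_2=1$. By Fatou's lemma $\int|\xi|^2|\hat v|^2\le\lim_j(1-\kappa_{\epsilon_j})/\epsilon_j\le\lambda$. So $v\in H^1(\mathbb{R}^d)$, and $v\in H^1_0(K)$ by Lemma~\ref{lem:H10}. Therefore $\lambda\le\int|\nabla v|^2\le\liminf(1-\kappa_\epsilon)/\epsilon$, and \eqref{eq:kappa} concludes.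
\end{proof}

\begin{lemma}\label{lem:logconcave}
For a convex domain $K$, a symmetric $M$ and $\epsilon>0$, the function $t\mapsto\log\kappa_\epsilon(e^{tM}K)$ is concave.
\end{lemma}

\begin{proof}
\emph{From potentials to $K$.} Let $\varrho_j\in C_c^\infty$ be even probability densities supported in $B_{1/j}$, let $\Delta_K=\operatorname{dist}(\cdot,K)^2$, and put $U_j=j\,(\Delta_K*\varrho_j)+|x|^2/j$. The function $\Delta_K$ is convex because $K$ is; this is where the convexity of $K$ enters. So $U_j$ is smooth with $D^2U_j\ge\frac2jI$. By Jensen's inequality and the evenness of $\varrho_j$, $\Delta_K*\varrho_j\ge\Delta_K$. Hence $e^{-U_j}\le e^{-\Delta_K}$, which is integrable, and $U_j(x)\to\infty$ for $x\notin\overline K$. For $x\in K$ and $j$ large, $U_j(x)=|x|^2/j\to0$. As $\partial K$ is a null set, $e^{-U_j}\to1_K$ a.e., and dominated convergence gives $F_{U_j}(t)\to F_K(t):=\int_{K^n}e^{-\Gamma_t(x)}dx>0$ for each $t$. By Proposition~\ref{prop:chain}, $\log F_K$ is a pointwise limit of concave functions, hence concave.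

\emph{From chains to traces.} Let $T=T_\epsilon^{e^{tM}K}$, with eigenvalues $\kappa=\kappa^{(1)}\ge\kappa^{(2)}\ge\dots\ge0$. For $n\ge2$, $\operatorname{Tr}T^n=\sum_i(\kappa^{(i)})^n$ is the Hilbert--Schmidt inner product of $T$ and $T^{n-1}$, that is, the $L^2$ inner product of their kernels. The kernel of $T^{n-1}$ is the iterated kernel, so
\[
\operatorname{Tr}T^n=\int_{(e^{tM}K)^n}\prod_{k\in\mathbb{Z}/n}k_\epsilon(z_{k+1}-z_k)\,dz=(4\pi\epsilon)^{-nd/2}e^{nt\operatorname{tr}M}F_K(t),
\]
where $z_k=e^{tM}x_k$ and $\theta=1/(2\epsilon)$. The prefactor has affine logarithm, so $\log\operatorname{Tr}T^n$ is concave in $t$. From $\kappa^n\le\operatorname{Tr}T^n\le\kappa^{n-2}\operatorname{Tr}T^2$ we get $\frac1n\log\operatorname{Tr}T^n\to\log\kappa$ for each $t$, and the limit is concave.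
\end{proof}

\subsection{Proof of Theorem~\ref{thm:convex}}

\begin{proof}
Let $\ell(t)=\lambda_1(e^{tM}K)$. By Lemmas~\ref{lem:heat} and~\ref{lem:logconcave}, $\ell$ is a pointwise limit of convex functions, hence convex. The limits destroy strict inequalities, so strictness needs a separate argument: we show that $\ell$ is real-analytic and not constant.

\emph{Analyticity.} If $v(x)=w(e^{tM}x)$ then $\nabla w=e^{-tM}\nabla v$ at corresponding points, which gives \eqref{eq:pullback} and identifies the Dirichlet eigenvalues of $e^{tM}K$ with those of $H_t=-\operatorname{div}(e^{-2tM}\nabla\,\cdot)$ on the fixed space $H^1_0(K)$. Let $\ell(t)<\ell_2(t)$ be the first two. Since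
\[
e^{-2\|M\||t-t_0|}|e^{-t_0M}\xi|^2\le|e^{-tM}\xi|^2\le e^{2\|M\||t-t_0|}|e^{-t_0M}\xi|^2 ,
\]
the min-max formula shows that $\ell_2$ is continuous. Fix $t_0$, let $v_0$ be a first eigenfunction of $H_{t_0}$ with $\int v_0^2=1$, and consider
\[
\Psi:\mathbb{R}\times H^1_0(K)\times\mathbb{R}\to H^{-1}(K)\times\mathbb{R},\qquad\Psi(t,v,\lambda)=\Big(H_tv-\lambda v,\ \int_Kv^2-1\Big).
\]
This map is real-analytic, because $t\mapsto e^{-2tM}$ is given by a convergent power series and $\Psi$ is polynomial in $(v,\lambda)$. It vanishes at $(t_0,v_0,\ell(t_0))$, where its differential in $(v,\lambda)$ is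
\[
(w,\beta)\mapsto\Big(H_{t_0}w-\ell(t_0)w-\beta v_0,\ 2\int v_0w\Big).
\]
The operator $H_{t_0}:H^1_0\to H^{-1}$ is an isomorphism and the inclusion $H^1_0\to H^{-1}$ is compact. By the Fredholm alternative and symmetry, $H_{t_0}-\ell(t_0)$ has kernel $\mathbb{R}v_0$ and range $\{\Xi:\langle\Xi,v_0\rangle=0\}$. Given a right side $(\Xi,c)$, the first equation is solvable exactly when $\beta=-\langle\Xi,v_0\rangle$, it determines $w$ up to a multiple of $v_0$, and the second equation fixes this multiple. So the differential is bijective. The implicit function theorem for analytic maps between Banach spaces gives analytic $v(t)$, $\lambda(t)$ near $t_0$ with $\Psi(t,v(t),\lambda(t))=0$ and $\lambda(t_0)=\ell(t_0)$. Thus $\lambda(t)$ is an eigenvalue of $H_t$, and $\lambda(t)<\ell_2(t)$ near $t_0$ by continuity, so $\lambda(t)=\ell(t)$.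

\emph{Strictness.} A convex function that is not strictly convex is affine on an interval. By analyticity $\ell$ would be affine on $\mathbb{R}$, and, being positive, constant. Here we use $M\ne0$: let $e$ be a unit eigenvector with eigenvalue $m\ne0$. Since $\langle e^{tM}x,e\rangle=e^{tm}\langle x,e\rangle$, the domain $e^{tM}K$ lies in a slab of width $w(t)=e^{tm}w(0)$ orthogonal to $e$. The one-dimensional inequality $\int_I v'^2\ge\pi^2w^{-2}\int_Iv^2$ on $H_0^1(I)$, $|I|=w$, applied along lines parallel to $e$, gives $\ell(t)\ge\pi^2/w(t)^2$, which is unbounded as $tm\to-\infty$. So $\ell$ is not constant.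
\end{proof}

\begin{corollary}\label{cor:nomax}
$\lambda_1$ has no local maximum on $\mathcal{K}_1$.
\end{corollary}

\begin{proof}
Let $K\in\mathcal{K}_1$ and let $M\ne0$ be symmetric and traceless, which is possible as $d\ge2$. Then $e^{\pm tM}K\in\mathcal{K}_1$ tends to $K$ as $t\to0$, and $\lambda_1(K)<\max\{\lambda_1(e^{tM}K),\lambda_1(e^{-tM}K)\}$ for all $t\neq0$ by strict convexity.
\end{proof}

\section{Local minima are balls}\label{sec:minima}

\begin{proposition}\label{prop:min}
If $K\in\mathcal{K}_1$ is not a ball, there are $K_t\in\mathcal{K}_1$, $t\in(0,1]$, with $K_t\to K$ as $t\to0$ and $\lambda_1(K_t)<\lambda_1(K)$.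
\end{proposition}

Steiner symmetrization slides each chord parallel to a direction $e$ until its midpoint lies on $e^\perp$. We slide the chords only a fraction $t$ of the way, and do the same to every superlevel set of the eigenfunction. The energy then decreases by convexity. On an interval this is seen at once: if $u$ rises to a single maximum $\bar u$ and $\{u>s\}=(-a(s),b(s))$, then $\int u'^2=\int_0^{\bar u}\big(\frac1{|a'|}+\frac1{|b'|}\big)ds$, and replacing $(a,b)$ by the averages $((1-\vartheta)a+\vartheta b,\ \vartheta a+(1-\vartheta)b)$ lowers the integrand because $q\mapsto1/q$ is convex. The points that need care are that the moved function lies in $H^1_0$ and that the decrease is strict for every small $t$.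

\subsection{Sliding chords}

Fix a unit vector $e$ and write $x=(x',y)$ with $x'\in e^\perp$ and $y$ the coordinate along $e$. A convex domain $C$ has the form $C=\{x'\in D_C,\ -a_C(x')<y<b_C(x')\}$, where $D_C=\operatorname{pr}_eC$ is open and convex and $a_C$, $b_C$ are bounded concave functions. For $t\in[0,1]$ put
\[
a_{C,t}=(1-\tfrac t2)a_C+\tfrac t2b_C,\qquad b_{C,t}=(1-\tfrac t2)b_C+\tfrac t2a_C,
\]
\[
C_t=\{x'\in D_C,\ -a_{C,t}(x')<y<b_{C,t}(x')\},
\]
and $\emptyset_t=\emptyset$. The chord over $x'$ is translated by $-\frac t2(b_C-a_C)(x')$, so its length is kept and its midpoint $\frac12(b_C-a_C)$ is multiplied by $1-t$.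

\begin{lemma}\label{lem:chords}
Let $C$, $C'$ be convex domains, $t\in[0,1]$, $\rho>0$. Then:
(a) $C_t$ is a convex domain, $|C_t|=|C|$, and $C_t\to C$ as $t\to0$;
(b) if $C\subset C'$ then $C_t\subset C'_t$;
(c) $C_t+B_\rho\subset(C+B_\rho)_t$.
\end{lemma}

\begin{proof}
(a) The functions $a_{C,t}$, $b_{C,t}$ are concave, chord lengths are kept, and points move by at most $\frac t2\sup|b_C-a_C|$. (b) We have $D_C\subset D_{C'}$ and $a_C\le a_{C'}$, $b_C\le b_{C'}$ on $D_C$. (c) Let $C^+=C+B_\rho$, $(x',y)\in C_t$ and $(z',\zeta)\in B_\rho$. Both $(z',\zeta)$ and $(z',-\zeta)$ lie in $B_\rho$. Adding them to the chord of $C$ over $x'$ gives $b_{C^+}(x'+z')\ge b_C(x')+|\zeta|$ and $a_{C^+}(x'+z')\ge a_C(x')+|\zeta|$. Taking convex combinations, $b_{C^+,t}(x'+z')\ge b_{C,t}(x')+|\zeta|>y+\zeta$ and $-a_{C^+,t}(x'+z')\le-a_{C,t}(x')-|\zeta|<y+\zeta$.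
\end{proof}

\subsection{The eigenfunction and its level sets}

Let $\lambda=\lambda_1(K)$ and let $u>0$ be the first eigenfunction of $K$ with $\|u\|_2=1$, extended by $0$. By a theorem of Brascamp and Lieb \cite{BL}, the first Dirichlet eigenfunction of a bounded convex domain is log-concave. So $\log u$ is concave on $K$, each nonempty set $\{u>s\}$, $s\ge0$, is a convex domain, and $u$ is bounded, since $\log u$ lies below an affine function.

\begin{lemma}\label{lem:lip}
The function $u$ is Lipschitz on $\mathbb{R}^d$.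
\end{lemma}

\begin{proof}
Let $c=\lambda\sup u$ and $D=\operatorname{diam}K$. Let $s(x)\in[0,D]$ be the distance from $x\in\overline K$ to a supporting hyperplane of $K$, an affine function with $|\nabla s|=1$. The function $w=\frac c2s(D-s)$ is nonnegative on $\overline K$ and $-\Delta w=c\ge-\Delta u$. Testing $-\Delta(u-w)\le0$ with $(u-w)^+\in H^1_0(K)$ gives $u\le w\le\frac{cD}2s$. Choosing the hyperplane through a boundary point nearest to $x$ yields $u(x)\le\frac{cD}2\delta(x)$. The interior estimate $|\nabla u(x)|\le C_d\big(\rho^{-1}\sup_{x+B_\rho}|u|+\rho\sup_{x+B_\rho}|\Delta u|\big)$ with $\rho=\frac12\delta(x)$, where $u\le\frac{cD}2\cdot3\rho$ on $x+B_\rho$, gives $|\nabla u|\le C_d(\frac32cD+cD)$ in $K$. As $u\in H^1_0(K)$, its extension by zero lies in $W^{1,\infty}(\mathbb{R}^d)$.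
\end{proof}

Let $\Lambda$ be a Lipschitz constant of $u$. Fix $x'\in D_K$. On the chord over $x'$ the function $\log u(x',\cdot)$ is concave, analytic, and tends to $-\infty$ at both ends. Its maximum is attained at a single point $\gamma(x')$: otherwise it would be constant on an interval, hence on the chord. A critical point of a concave function is a maximum, so $\partial_yu>0$ below $\gamma(x')$ and $\partial_yu<0$ above. Let $\bar u(x')=\max_yu(x',y)$, a $\Lambda$-Lipschitz function, and let
\[
D_*=\{(x',s):\ x'\in D_K,\ 0<s<\bar u(x')\},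
\]
an open set. It is connected: two points can be moved down to a common level $s_0>0$, and the slice $\{\bar u>s_0\}=\operatorname{pr}_e\{u>s_0\}$ is convex. For $(x',s)\in D_*$ let $-a(x',s)<\gamma(x')<b(x',s)$ be the two solutions $y$ of $u(x',y)=s$ on the chord; they are characterized by the sign of $\partial_yu$. The implicit function theorem therefore gives $a,b\in C^\infty(D_*)$, with $\partial_sb=1/\partial_yu<0$ at the upper point and $\partial_sa=-1/\partial_yu<0$ at the lower point. For $C=\{u>s\}$ we have $D_C=\{\bar u>s\}$, $a_C=a(\cdot,s)$, $b_C=b(\cdot,s)$. We set $a(\cdot,0)=a_K$, $b(\cdot,0)=b_K$; then $a(x',s')\uparrow a(x',s)$ and $b(x',s')\uparrow b(x',s)$ as $s'\downarrow s$, for every $s\in[0,\bar u(x'))$.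

\subsection{Proof of Proposition~\ref{prop:min}}

\begin{proof}
\emph{Choice of direction.} Suppose that for every unit vector $e$ the domain $K$ were symmetric with respect to some hyperplane orthogonal to $e$. Each such hyperplane contains the centroid. Taking the centroid as origin, $K$ would be invariant under all linear reflections, which generate $O(d)$, so $K$ would be a ball. Hence we can fix $e$ such that $K$ is symmetric with respect to no hyperplane $\{y=\text{const}\}$. By Lemma~\ref{lem:chords}(a), $K_t\in\mathcal{K}_1$ and $K_t\to K$.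

\emph{The moved function.} Let $u^t(x)=\sup\{s\ge0:x\in\{u>s\}_t\}$, with $\sup\emptyset=0$. For $s\ge0$,
\begin{equation}\label{eq:levels}
\{u^t>s\}=\bigcup_{s'>s}\{u>s'\}_t=\{u>s\}_t .
\end{equation}
The first equality is the definition of the supremum. In the second, ``$\subset$'' is Lemma~\ref{lem:chords}(b), and ``$\supset$'' holds because the endpoints of the chords of $\{u>s'\}_t$ converge to those of $\{u>s\}_t$ as $s'\downarrow s$. By \eqref{eq:levels}, $u^0=u$, $u^t=0$ outside $K_t$, and $|\{u^t>s\}|=|\{u>s\}|$ for all $s\geq0$, so $\int(u^t)^2=1$.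

We claim that $u^t$ is $\Lambda$-Lipschitz. Since $\{u>s+\Lambda\rho\}+B_\rho\subset\{u>s\}$, parts (c) and (b) of Lemma~\ref{lem:chords} and \eqref{eq:levels} give
\[
\{u^t>s+\Lambda\rho\}+B_\rho\subset\big(\{u>s+\Lambda\rho\}+B_\rho\big)_t\subset\{u^t>s\}\qquad(s\ge0,\ \rho>0).
\]
Let $|x-\bar x|<\rho$ and $s=u^t(\bar x)$. If $u^t(x)>s+\Lambda\rho$, the inclusion would give $u^t(\bar x)>s$. So $u^t(x)\le u^t(\bar x)+\Lambda\rho$, which proves the claim. By Lemma~\ref{lem:H10}, $u^t\in H^1_0(K_t)$, and $\lambda_1(K_t)\le\mathcal{E}(t):=\int|\nabla u^t|^2$, with $\mathcal{E}(0)=\lambda$.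

\emph{The energy in level coordinates.} On $D_*$ let $a_t=(1-\frac t2)a+\frac t2b$ and $b_t=(1-\frac t2)b+\frac t2a$, smooth functions with negative $s$-derivative. The points $(x',b_t(x',s))$ and $(x',-a_t(x',s))$ are the endpoints of the chord of $\{u>s\}_t$ over $x'$. They do not belong to $\{u>s\}_t$, and they belong to $\{u>s'\}_t$ for $0\le s'<s$ because $-a_t(x',s')<-a_t(x',s)<b_t(x',s)<b_t(x',s')$. Hence $u^t=s$ at both points. As $s$ increases from $0$ to $\bar u(x')$, we have $b\to\gamma$ and $a\to-\gamma$, so $b_t$ decreases from $b_{K,t}(x')$ to $(1-t)\gamma(x')$ and $-a_t$ increases from $-a_{K,t}(x')$ to $(1-t)\gamma(x')$. Thus $(x',s)\mapsto(x',b_t)$ and $(x',s)\mapsto(x',-a_t)$ are injective with nonvanishing Jacobian, so they are diffeomorphisms of $D_*$ onto disjoint open subsets of $K_t$, and these cover $K_t$ except for one point on each chord, a null set. Differentiating $u^t(x',b_t(x',s))=s$ gives $\partial_yu^t\,\partial_sb_t=1$ and $\nabla_{x'}u^t=-\partial_yu^t\,\nabla_{x'}b_t$, so $|\nabla u^t|^2=(1+|\nabla_{x'}b_t|^2)/(\partial_sb_t)^2$,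 while $dx=|\partial_sb_t|\,dx'ds$. The same computation with $-a_t$ in place of $b_t$ applies on the lower part. With $\Phi(\xi,q)=(1+|\xi|^2)/q$ for $q>0$,
\[
\mathcal{E}(t)=\int_{D_*}\Big[\Phi(\nabla_{x'}b_t,-\partial_sb_t)+\Phi(\nabla_{x'}a_t,-\partial_sa_t)\Big]dx'ds .
\]

\emph{Strict decrease.} For $w_0,w_1\in\mathbb{R}^d$, $q_0,q_1>0$, $\vartheta\in(0,1)$, and $w$, $q$ the combinations with weights $1-\vartheta$, $\vartheta$,
\[
(1-\vartheta)\frac{|w_0|^2}{q_0}+\vartheta\frac{|w_1|^2}{q_1}-\frac{|w|^2}{q}=\frac{\vartheta(1-\vartheta)q_0q_1}{q}\Big|\frac{w_0}{q_0}-\frac{w_1}{q_1}\Big|^2 .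
\]
For $w_i=(1,\xi_i)$ the right side vanishes only if $q_0=q_1$ and $\xi_0=\xi_1$, so $\Phi$ is strictly convex. Let $t\in(0,1]$ and $\vartheta=t/2$. Denote by $\Phi_a$, $\Phi_b$ the two terms of the integrand at $t=0$. The two terms at $t$ are at most $(1-\vartheta)\Phi_b+\vartheta\Phi_a$ and $(1-\vartheta)\Phi_a+\vartheta\Phi_b$, whose sum is $\Phi_a+\Phi_b$. So $\mathcal{E}(t)\le\mathcal{E}(0)<\infty$. Equality would force $\nabla_{x',s}\,a=\nabla_{x',s}\,b$ a.e., hence everywhere, on the connected open set $D_*$. Then $b-a$ is a constant $c_0$; letting $s\downarrow0$ gives $b_K-a_K=c_0$, so $K$ is symmetric with respect to $\{y=c_0/2\}$, against the choice of $e$. Therefore $\lambda_1(K_t)\le\mathcal{E}(t)<\lambda_1(K)$.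
\end{proof}

\section{The shape of the diagram}\label{sec:diagram}

\subsection{Continuity of $f$ and $g$}

\begin{proposition}\label{prop:cont}
The functions $f$ and $g$ are continuous on $[x_0,\infty)$.
\end{proposition}

\begin{proof}
Compactness gives one inequality for each function. Let $p_j\to p$, pass to a subsequence realizing $\limsup g(p_j)$, and let $K_j$ be optimal for $g(p_j)$. By Lemmas~\ref{lem:compact} and~\ref{lem:cont}, after translation a further subsequence converges to $K\in\mathcal{K}_1$ with $P(K)=p$, so $\limsup g(p_j)=\lambda_1(K)\le g(p)$. The same argument with domains optimal for $f(p_j)$ gives $\liminf f(p_j)\ge f(p)$. At $p=x_0$ this is enough, since $f\le g$ and $f(x_0)=g(x_0)$.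

The opposite inequalities require moving the perimeter in both directions. Let $p>x_0$ and $K\in\mathcal{K}_1$ with $P(K)=p$; then $K$ is not a ball. Fix a symmetric traceless $M\ne0$; replacing $M$ by $-M$ if needed, $t\mapsto P(e^{tM}K)$ is continuous and strictly increasing on $[0,\infty)$ by Lemma~\ref{lem:stretch}. By Lemma~\ref{lem:round}, $\tau\mapsto P(K^{(\tau)})$ is continuous and strictly decreasing on $[0,\infty)$. Both functions equal $p$ at $0$ and have continuous inverses. So for $q$ near $p$ there is $K_q\in\mathcal{K}_1$ with $P(K_q)=q$, of the form $e^{tM}K$ if $q\ge p$ and $K^{(\tau)}$ if $q<p$, and $K_q\to K$ as $q\to p$. If $K$ is optimal for $g(p)$, then $\liminf_{q\to p}g(q)\ge\lim\lambda_1(K_q)=g(p)$. If $K$ is optimal for $f(p)$, then $\limsup_{q\to p}f(q)\le\lim\lambda_1(K_q)=f(p)$.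
\end{proof}

\subsection{Domains of given perimeter form a connected family}

It is hard to join two domains while keeping the perimeter exactly equal to $p$. It is easy to keep it at least $p$, and rounding then brings it back to $p$.

\begin{proposition}\label{prop:path}
For $p>x_0$ the set $\Sigma_p=\{K\in\mathcal{K}_1:P(K)=p\}$ is path-connected.
\end{proposition}

\begin{proof}
\emph{Retraction.} Let $\Sigma_{\ge p}=\{K\in\mathcal{K}_1:P(K)\ge p\}$. A domain $K\in\Sigma_{\ge p}$ is not a ball, so by Lemma~\ref{lem:round} there is a unique $\tau(K)\ge0$ with $P(K^{(\tau(K))})=p$. The function $\tau$ is continuous. Let $K_j\to K$ in $\Sigma_{\ge p}$. If $\tau'>\tau(K)$, then $P(K^{(\tau')})<p$, so $P(K_j^{(\tau')})<p$ and $\tau(K_j)<\tau'$ for large $j$. If $0\le\tau'<\tau(K)$, then $P(K_j^{(\tau')})>p$ and $\tau(K_j)>\tau'$ for large $j$. Hence $K\mapsto K^{(\tau(K))}$ is a continuous map $\Sigma_{\ge p}\to\Sigma_p$ that fixes $\Sigma_p$, and it suffices to join any $K,K'\in\Sigma_p$ by a path in $\Sigma_{\ge p}$.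

\emph{Path.} Let $M=\operatorname{diag}(1,-1,0,\dots,0)$. By Lemma~\ref{lem:stretch}, $P(e^{tM}K)\ge p$ for all $t\ge0$ or for all $t\le0$. The two domains must be stretched the same way, so the second case is reduced to the first. Let $R$ be the rotation by $\pi/2$ in the $(e_1,e_2)$-plane, so $Re_1=e_2$, $Re_2=-e_1$, and $R^{-1}MR=-M$. Rotations by angles in $[0,\pi/2]$ join $K$ to $RK$ within $\Sigma_p$, and $P(e^{tM}RK)=P(Re^{-tM}K)\ge p$ for $t\ge0$. So we may assume $P(e^{tM}K)\ge p$ and $P(e^{tM}K')\ge p$ for all $t\ge0$.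

For $s\in[0,1]$ let $C_s$ be $(1-s)K+sK'$ dilated to volume $1$. This is a continuous path in $\mathcal{K}_1$ from $K$ to $K'$, so $\bar p=\max_sP(C_s)<\infty$, and each $C_s$ contains a ball of radius $1/\bar p$ by Lemma~\ref{lem:inradius}. By \eqref{eq:stretch} with $e=e_2$, $m=-1$, we have $P(e^{TM}C_s)\ge2e^T\omega_{d-1}\bar p^{\,1-d}$, which is at least $p$ for all $s$ once $T$ is large. The path that follows $e^{tM}K$ for $t$ from $0$ to $T$, then $e^{TM}C_s$ for $s$ from $0$ to $1$, then $e^{tM}K'$ for $t$ from $T$ to $0$, stays in $\Sigma_{\ge p}$.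
\end{proof}

\subsection{Proof of Theorem~\ref{thm:diagram}}

\begin{proof}
(1) The inclusion ``$\subset$'' follows from the isoperimetric inequality and the definitions of $f$ and $g$. Conversely, the only point of the right side with $x=x_0$ is $(x_0,\lambda_1(B))\in\mathcal{D}$. For $p>x_0$, the continuous function $\lambda_1$ attains the values $f(p)$ and $g(p)$ on $\Sigma_p$ (Corollary~\ref{cor:attained}), and all values in between by Proposition~\ref{prop:path}.

(2) Continuity is Proposition~\ref{prop:cont}.

\emph{$f$ is strictly increasing.} Suppose $x_0\le p_1<p_2$ and $f(p_1)\ge f(p_2)$. By Lemma~\ref{lem:inradius}, $f(p)\to\infty$ as $p\to\infty$, so $f$ attains its minimum on $[p_1,\infty)$, and it does so at some $p^*>p_1$, because $p_2$ is a minimizer whenever $p_1$ is. Let $K^*$ be optimal for $f(p^*)$. It is not a ball, as $p^*>x_0$. Every $K\in\mathcal{K}_1$ close to $K^*$ has $P(K)>p_1$, so $\lambda_1(K)\ge f(P(K))\ge f(p^*)=\lambda_1(K^*)$. This contradicts Proposition~\ref{prop:min}.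

\emph{$g$ is strictly increasing.} Suppose $x_0\le p_1<p_2$ and $g(p_1)\ge g(p_2)$. The maximum of $g$ on $[x_0,p_2]$ is attained at some $p^*<p_2$, because $p_1$ is a maximizer whenever $p_2$ is. Let $K^*$ be optimal for $g(p^*)$. Every $K\in\mathcal{K}_1$ close to $K^*$ has $P(K)<p_2$, and $P(K)\ge x_0$ holds automatically, so $\lambda_1(K)\le g(P(K))\le g(p^*)=\lambda_1(K^*)$. This contradicts Corollary~\ref{cor:nomax}.
\end{proof}

\section{Parabolic bounds and horizontal slices}\label{sec:bounds}

\begin{proof}[Proof of Theorem~\ref{thm:more}]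
(i) Corollary~\ref{cor:nomax} excludes local maxima, Proposition~\ref{prop:min} shows that local minima are balls, and balls are minima by the Faber--Krahn inequality. Part (ii) is Proposition~\ref{prop:path}.

(iii) The lower bound is in Lemma~\ref{lem:inradius}. For the upper bound we use P\'olya's argument: test with a function of $\delta$, and use as variable the volume of the layer near the boundary, so that the problem becomes one-dimensional on $[0,1]$. Let $K\in\mathcal{K}_1$, $P=P(K)$, and $w(s)=|\{x\in K:\delta(x)<s\}|=\int_0^sP_{s'}\,ds'$ by \eqref{eq:coarea}. Then $w$ is Lipschitz, $w(0)=0$, $w(r)=1$, and $w'(s)=P_s\le P$ outside the countable set $N$ of discontinuities of the monotone function $P_s$. The function $v=\sin(\frac\pi2w(\delta))$ is Lipschitz and vanishes outside $K$, so $v\in H^1_0(K)$. By \eqref{eq:coarea}, the set of $x\in K$ with $\delta(x)\in N\cup\{r\}$ is null, so $|\nabla v|=\frac\pi2\cos(\frac\pi2w(\delta))\,w'(\delta)$ a.e.\ in $K$. By \eqref{eq:coarea} again and the substitution $\zeta=w(s)$,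
\[
\int|\nabla v|^2=\int_0^r\frac{\pi^2}4\cos^2\Big(\frac{\pi w}2\Big)(w')^2\,w'\,ds\le\frac{\pi^2P^2}4\int_0^1\cos^2\Big(\frac{\pi\zeta}2\Big)d\zeta=\frac{\pi^2P^2}8,
\]
and $\int v^2=\int_0^1\sin^2(\frac{\pi\zeta}2)\,d\zeta=\frac12$. So $\lambda_1(K)\le\frac{\pi^2}4P^2$.

The two constants correspond to the two extremes in $|K|/P\le r\le d|K|/P$, approached by flat boxes and by flat double cones; in both families $\lambda_1r^2\to\pi^2/4$.

\emph{Boxes.} For $h\in(0,1]$ let $\Omega_h=(0,h)\times(0,L)^{d-1}$ with $hL^{d-1}=1$. Then $P(\Omega_h)=\frac2h+\frac{2(d-1)}L$ and $\lambda_1(\Omega_h)=\frac{\pi^2}{h^2}+\frac{(d-1)\pi^2}{L^2}$. As $h\to0$, $L\to\infty$, so $\lambda_1/P^2\to\pi^2/4$. The perimeter is continuous in $h$, tends to $\infty$ as $h\to0$ and is bounded on each $[h_0,1]$. So for large $p$ there is $h(p)$ with $P(\Omega_{h(p)})=p$, and $h(p)\to0$ as $p\to\infty$. Hence $\liminf g(p)/p^2\ge\pi^2/4$.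

\emph{Double cones.} For $R\geq1$ let $C_R=\{(x',y)\in\mathbb{R}^{d-1}\times\mathbb{R}:|x'|/R+|y|<1\}$ and $\beta=\omega_{d-1}R^{d-1}$. Then $|C_R|=2\beta/d$, and $P(C_R)=2\beta\sqrt{1+R^{-2}}$ because each half of the boundary is a graph of slope $1/R$ over the base. For $R>1$, $C_R$ contains the cylinder $\{|x'|<\sqrt R,\ |y|<1-R^{-1/2}\}$, whose eigenvalue is $\lambda'/R+\frac{\pi^2}4(1-R^{-1/2})^{-2}$, where $\lambda'$ is the first eigenvalue of the unit ball of $\mathbb{R}^{d-1}$. Therefore
\[
\limsup_{R\to\infty}\frac{\lambda_1(C_R)|C_R|^2}{P(C_R)^2}\le\frac{\pi^2}{4d^2}.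
\]
The quotient is invariant under dilations, so it equals $\lambda_1/P^2$ for the dilate of $C_R$ of volume $1$. The perimeter of this dilate is $2\beta\sqrt{1+R^{-2}}\,(2\beta/d)^{-(d-1)/d}$, continuous on $[1,\infty)$ and tending to $\infty$. So for large $p$ it equals $p$ for some $R(p)$, with $R(p)\to\infty$ as $p\to\infty$, and $\limsup f(p)/p^2\le\pi^2/(4d^2)$. Together with the two bounds this proves (iii).

(iv) By Theorem~\ref{thm:diagram}(2), $f$ and $g$ are continuous and strictly increasing; they equal $\lambda_1(B)$ at $x_0$ and tend to $\infty$ by (iii). So they are homeomorphisms onto $[\lambda_1(B),\infty)$. For $y\ge\lambda_1(B)$ and $x\ge x_0$, $f(x)\le y$ means $x\le f^{-1}(y)$ and $y\le g(x)$ means $x\ge g^{-1}(y)$. Theorem~\ref{thm:diagram}(1) gives the slice.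
\end{proof}

\begin{thebibliography}{9}

\bibitem{diagram}
\emph{Blaschke-Santal\'o diagram for volume, perimeter and first Dirichlet eigenvalue},
\texttt{https://typeset.io/pdf/\allowbreak blaschke-santalo-diagram-for-volume-\allowbreak perimeter-and-first-3prqney0e2.pdf}

\bibitem{BL}
Brascamp and Lieb, J. Funct. Anal. \textbf{22} (1976).

\end{thebibliography}
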